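# A maximal tower, a column over each integer, and a normal $p$-pseudocompact space that is not $p$-compact

All spaces are Tychonoff spaces with more than one point. Write $\omega=\{0,1,2,\dots\}$. Ordinals carry the order topology. For sets $A,B$ write $A\subseteq^*B$ if $A\setminus B$ is finite.

## 1. Columns over a tower, and the points $z_\alpha$

**Definition 1.** Let $\kappa$ be a regular uncountable cardinal. In these notes a *tower* is a sequence $\mathcal T=(T_\alpha)_{\alpha<\kappa}$ of subsets of $\omega$ such that

- (T1) $T_\beta\subseteq^*T_\alpha$ for $\beta<\alpha<\kappa$, and every $\omega\setminus T_\alpha$ is infinite.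

It is a *maximal tower* if moreover

- (T2) for every infinite $A\subseteq\omega$ there is $\alpha<\kappa$ with $A\cap T_\alpha$ infinite.

So the sets $T_\alpha$ grow, modulo finite sets. Condition (T2) says that no infinite set $A$ is almost contained in all the complements $\omega\setminus T_\alpha$. The constant sequence $T_\alpha=\emptyset$ is a tower. It is not maximal, since (T2) fails for every $A$. A tower all of whose members consist of even numbers is not maximal either, as one sees by taking $A$ to be the odd numbers. Section 7 shows that maximal towers exist in ZFC.

We now build a space from a tower. For the moment only (T1) is used. Let $C=[0,\kappa]$ be the ordinal space $\kappa+1$, which is compact, Hausdorff and zero-dimensional. Give $\omega\times C$ the product topology, and think of it as a row of columns $\{n\}\times C$, each with a top point $(n,\kappa)$. We add one new point $z_\alpha$ for each $\alpha<\kappa$: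
$$Z=Z(\mathcal T)=(\omega\times C)\sqcup\{z_\alpha:\alpha<\kappa\}.$$
For $\alpha<\kappa$ put
$$S_\alpha=(T_\alpha\times C)\cup(\omega\times[0,\alpha]),\qquad \hat S_\alpha=S_\alpha\cup\{z_\gamma:\gamma\le\alpha\},$$
and let $\hat S_{-1}=\emptyset$. In words, $S_\alpha$ contains the whole column over each $n\in T_\alpha$ and the lower part $[0,\alpha]$ of every other column. Each column meets $S_\alpha$ in a clopen set, so $S_\alpha$ is clopen in $\omega\times C$.

The sets $\hat S_\alpha$ are not increasing, but they nearly are. Let $\beta\le\alpha<\kappa$. All $z_\gamma$ in $\hat S_\beta$ lie in $\hat S_\alpha$. A point $(n,c)$ lies in $S_\beta\setminus S_\alpha$ exactly when ($n\in T_\beta$ or $c\le\beta$) and $n\notin T_\alpha$ and $c>\alpha$. Since $c>\alpha\ge\beta$ rules out $c\le\beta$, we get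
$$\hat S_\beta\setminus\hat S_\alpha=(T_\beta\setminus T_\alpha)\times(\alpha,\kappa]\subseteq(T_\beta\setminus T_\alpha)\times C, \tag{1}$$
and $T_\beta\setminus T_\alpha$ is finite by (T1). So $\hat S_\beta$ is contained in $\hat S_\alpha$ except for finitely many columns.

For $\alpha<\kappa$, $\beta\in\{-1\}\cup\alpha$ and finite $F\subseteq\omega$ let
$$N(\alpha;\beta,F)=(\hat S_\alpha\setminus\hat S_\beta)\setminus(F\times C).$$
Then $z_\gamma\in N(\alpha;\beta,F)$ if and only if $\beta<\gamma\le\alpha$. For $\beta\ge0$ and $n\notin F$, the set $N(\alpha;\beta,F)$ meets column $n$ in nothing if $n\in T_\beta$, in $(\beta,\kappa]$ if $n\in T_\alpha\setminus T_\beta$, and in $(\beta,\alpha]$ if $n\notin T_\alpha\cup T_\beta$.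

The topology of $Z$ has as a base all open subsets of $\omega\times C$ together with all sets $N(\alpha;\beta,F)$.

**Lemma 1.** This is a base for a topology. Moreover, if $z_\gamma\in W$ with $W$ open, then $N(\gamma;\beta,F)\subseteq W$ for some $\beta\in\{-1\}\cup\gamma$ and some finite $F$.

**Proof.** The sets cover $Z$, since $z_\alpha\in N(\alpha;-1,\emptyset)$. Each $N(\alpha;\beta,F)\cap(\omega\times C)=(S_\alpha\setminus S_\beta)\setminus(F\times C)$ (with $S_{-1}=\emptyset$) is open in $\omega\times C$. So around a point of $\omega\times C$ the intersection of two base sets contains a base set.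

Now suppose $z_\gamma\in N(\alpha_i;\beta_i,F_i)$ for $i=1,2$. Put $\beta=\max(\beta_1,\beta_2)$, so $\beta<\gamma\le\alpha_i$ and $\beta_i\le\beta$. By (1) there is a finite $G\subseteq\omega$ with
$$\hat S_\gamma\setminus\hat S_{\alpha_i}\subseteq G\times C\quad\text{and}\quad \hat S_{\beta_i}\setminus\hat S_\beta\subseteq G\times C\qquad(i=1,2);$$
the second inclusion is trivial when $\beta_i=-1$. A point of $N(\gamma;\beta,F_1\cup F_2\cup G)$ lies in $\hat S_\gamma$ and outside $G\times C$, hence in $\hat S_{\alpha_i}$. It lies outside $\hat S_\beta$ and outside $G\times C$, hence outside $\hat S_{\beta_i}$. And it lies outside $F_i\times C$. So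
$$z_\gamma\in N(\gamma;\beta,F_1\cup F_2\cup G)\subseteq\bigcap_{i=1,2}N(\alpha_i;\beta_i,F_i).$$
This proves the base property. With both base sets equal it also gives the last claim, because a base set containing $z_\gamma$ must be of the form $N(\alpha;\beta,F)$. $\square$

Consequently $\omega\times C$ is an open subspace with its usual topology. The traces of the base on $\{z_\alpha:\alpha<\kappa\}$ are the sets $\{z_\gamma:\beta<\gamma\le\alpha\}$ together with $\emptyset$. So $z_\alpha\mapsto\alpha$ is a homeomorphism of $\{z_\alpha:\alpha<\kappa\}$ onto $\kappa$ with the order topology.

The sequence to watch is the row of top points $x_n=(n,\kappa)$. Since $\kappa\notin[0,\alpha]$,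
$$\{n\in\omega:x_n\in\hat S_\alpha\}=T_\alpha\qquad(\alpha<\kappa). \tag{2}$$
So the tower prescribes which parts of the top row the points $z_\alpha$ can see.

## 2. $p$-limits, and the implication that $Z(\mathcal T)$ refutes

Let $\omega^*$ be the set of free ultrafilters on $\omega$, and let $p\in\omega^*$.

**Definition 2.** A point $x\in X$ is a *$p$-limit* of a sequence $(x_n)_{n\in\omega}$ in $X$ if $\{n:x_n\in U\}\in p$ for every neighborhood $U$ of $x$. The space $X$ is *$p$-compact* if every sequence in $X$ has a $p$-limit in $X$.

For example, a convergent sequence has its limit as a $p$-limit for every $p$, because $p$ contains all cofinite sets. The sequence $0,1,0,1,\dots$ in $\{0,1\}$ has $p$-limit $0$ if the even numbers belong to $p$, and $1$ otherwise.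

**Definition 3.** The space $X$ is *$p$-pseudocompact* if for every sequence $(U_n)_{n\in\omega}$ of nonempty open subsets of $X$ there is $x\in X$ such that $\{n:U_n\cap V\ne\emptyset\}\in p$ for every neighborhood $V$ of $x$.

If $X$ is $p$-compact, then it is $p$-pseudocompact: choose $x_n\in U_n$ and let $x$ be a $p$-limit of $(x_n)$. The discrete space $\omega$ has neither property. With $x_n=n$ and $U_n=\{n\}$, the neighborhood $\{x\}$ of a point $x$ is visited only for $n=x$, and $\{x\}\notin p$.

The question (Question 4.8 of "Reprint of: HFD spaces in two problems of countably compact like properties", doi:10.1016/j.topol.2025.109364) asks whether the two properties can coincide for normal spaces: *is there some model where every $p$-pseudocompact normal space is $p$-compact?* The quantifier on $p$ is implicit there. We read $p$ as universally quantified inside the model, with the same $p$ in both properties. So the question is whether some model of ZFC satisfies: for every $p\in\omega^*$, every normal $p$-pseudocompact space is $p$-compact. To answer "no" we need, provably in ZFC, one $p$ and one space. The space $Z(\mathcal T)$ is built for this.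

Two more notions enter the statements. A space $Y$ is *$\omega$-bounded* if every countable subset of $Y$ has compact closure in $Y$. The ordinal space $\kappa$ is an example: a countable subset lies in some $[0,\alpha]$, which is compact and closed. The discrete space $\omega$ is not $\omega$-bounded. Next, for $f:\omega\to\omega$ and $p\in\omega^*$ let
$$f(p)=\{E\subseteq\omega:f^{-1}(E)\in p\}.$$
This is an ultrafilter on $\omega$, because $f^{-1}$ commutes with complements and intersections. If $f$ is constant with value $m$, it is principal at $m$. A free ultrafilter $q$ *avoids* $\mathcal T$ if $T_\alpha\notin q$ for all $\alpha<\kappa$.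

**Theorem A (ZFC).** There are $p\in\omega^*$ and a normal space $Z$ that is $p$-pseudocompact and not $p$-compact.

The space found will moreover be locally compact, zero-dimensional, and $r$-pseudocompact for every $r\in\omega^*$ simultaneously. Theorem A gives the answer to the question: no, there is no such model.

**Theorem B (ZFC).** For every maximal tower $\mathcal T$ there is a locally compact, zero-dimensional, normal space $Z=Z(\mathcal T)$ with a dense $\omega$-bounded subspace such that

- (a) $Z$ is $r$-pseudocompact for every $r\in\omega^*$;
- (b) for $r\in\omega^*$: $Z$ is not $r$-compact if and only if there is $f:\omega\to\omega$ such that $f(r)$ is free and avoids $\mathcal T$.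

Consequently, the set of $p\in\omega^*$ for which "normal $p$-pseudocompact $\Rightarrow$ $p$-compact" fails has $2^{\mathfrak c}$ elements in every nonempty clopen subset of $\omega^*$.

**Theorem C.** It is consistent with ZFC that the implication fails for every $p\in\omega^*$.

Theorem C uses quoted results on Miller's model. These notes do not decide whether ZFC alone proves failure for every $p$; the question as posed does not need this.

## 3. What Tietze's theorem gives, and where it stops

Every compact space is $p$-compact for every $p$. We record this in the form we shall use.

**Lemma 2.** If $K$ is compact, $r\in\omega^*$ and $y_n\in K$ for all $n$ in a set $D\in r$, then there is $y\in K$ with $\{n\in D:y_n\in V\}\in r$ for every neighborhood $V$ of $y$.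

**Proof.** Otherwise each $x\in K$ has an open neighborhood $V_x$ with $\{n\in D:y_n\in V_x\}\notin r$. Finitely many $V_x$ cover $K$, so $D\in r$ is a finite union of sets not in the ultrafilter $r$, which is impossible. $\square$

So if $(y_n)$ is a sequence in a space $X$, and $y_n$ lies in a compact $K\subseteq X$ for all $n$ in a set belonging to $r$, then $(y_n)$ has an $r$-limit in $X$.

For metrizable spaces the implication holds, by the following lemma and the fact that a metrizable space in which every infinite subset has an accumulation point is compact.

**Lemma 3.** Let $X$ be normal and $p$-pseudocompact for some $p\in\omega^*$. Then every infinite subset of $X$ has an accumulation point.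

**Proof.** Otherwise $X$ has a closed discrete subset $D=\{d_n:n\in\omega\}$ with the $d_n$ distinct. By Tietze's theorem there is a continuous $g:X\to\mathbb R$ with $g(d_n)=n$. Let $U_n=g^{-1}\bigl((n-\tfrac13,n+\tfrac13)\bigr)\ni d_n$. For $x\in X$ the neighborhood $V=g^{-1}\bigl((g(x)-\tfrac13,g(x)+\tfrac13)\bigr)$ meets $U_n$ only if $|g(x)-n|<\tfrac23$, that is, for finitely many $n$. So $\{n:U_n\cap V\ne\emptyset\}\notin p$, for every $x$, which contradicts $p$-pseudocompactness. $\square$

The natural attempt at a positive answer is to run this argument for an arbitrary sequence $(x_n)$ without a $p$-limit. We know that each $x\in X$ has a neighborhood $V_x$ with $\{n:x_n\in V_x\}\notin p$. To contradict $p$-pseudocompactness we need open sets $U_n\ni x_n$ such that each $x$ has a neighborhood $V$ with $\{n:U_n\cap V\neq\emptyset\}\notin p$. Tietze's theorem produced such $U_n$ because the points formed an infinite closed discrete set. By Lemma 3 itself that situation never occurs here. For $A\in p$ the set $\{x_n:n\in A\}$ is infinite (if it were finite, $(x_n)$ would be constant on a member of $p$ and have a $p$-limit), so it has an accumulation point. There is nothing for Tietze's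 theorem to act on. Section 5 shows that in $Z(\mathcal T)$, for $x_n=(n,\kappa)$, no choice of $U_n\ni x_n$ works, whatever the tower.

Lemma 3 also tells us what a counterexample must look like. Some sequence has no $p$-limit for one particular $p$, and yet all its infinite subsets accumulate somewhere.

## 4. The sets $\hat S_\alpha$ are compact and clopen

From here to the end of Section 6, $\mathcal T$ is any tower; (T2) is not used.

**Step 1: a clopen base and the Hausdorff property.** This step makes $Z$ a legitimate (Tychonoff) space.

Each column $\{n\}\times C$ is open. It is closed as well, because its complement is the union of $(\omega\setminus\{n\})\times C$ and the sets $N(\gamma;-1,\{n\})\ni z_\gamma$. Each $\hat S_\alpha=N(\alpha;-1,\emptyset)$ is open. It is closed as well: its complement consists of the open set $(\omega\times C)\setminus S_\alpha$ and the points $z_\gamma$ with $\gamma>\alpha$, and $z_\gamma\in N(\gamma;\alpha,\emptyset)=\hat S_\gamma\setminus\hat S_\alpha$. Hence every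
$$N(\alpha;\beta,F)=(\hat S_\alpha\setminus\hat S_\beta)\setminus(F\times C)$$
is clopen, since $F\times C$ is a finite union of clopen columns. An open subset of $\omega\times C$ is a union of clopen subsets of columns, and a clopen subset of $\{n\}\times C$ is clopen in $Z$ because the column is clopen in $Z$. So $Z$ has a base of clopen sets, which is to say that it is zero-dimensional.

For the Hausdorff property, let $\beta<\gamma$. The clopen set $\hat S_\beta$ contains $z_\beta$ and not $z_\gamma$. The clopen set $\{n\}\times C$ contains $(n,c)$ and no $z_\gamma$. Two points of $\omega\times C$ are separated inside that open Hausdorff subspace. A Hausdorff space with a clopen base is Tychonoff, because characteristic functions of clopen sets are continuous.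

**Step 2: each $\hat S_\alpha$ is compact.** This step supplies all the limits that $Z$ has; we use it in every later section.

We use induction on $\alpha$. Assume that $\hat S_\beta$ is compact for all $\beta<\alpha$; also $\hat S_{-1}=\emptyset$ is compact. Given a cover of $\hat S_\alpha$ by open subsets of $Z$, some member $W$ contains $z_\alpha$. By Lemma 1, $N(\alpha;\beta,F)\subseteq W$ for some $\beta\in\{-1\}\cup\alpha$ and some finite $F$. Then
$$\hat S_\alpha\setminus W\subseteq\hat S_\alpha\setminus N(\alpha;\beta,F)\subseteq\hat S_\beta\cup(F\times C).$$
The right side is compact by the induction hypothesis and the compactness of $C$. The left side is closed in $Z$ and contained in this compact set, so it is compact. Hence finitely many members of the cover contain $\hat S_\alpha\setminus W$, and together with $W$ they cover $\hat S_\alpha$.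

Every point of $Z$ lies in some $\hat S_\alpha$ or in some column, and these are compact and clopen. So $Z$ is locally compact.

## 5. A dense $\omega$-bounded subspace makes $Z$ $r$-pseudocompact for every $r$

**Step 3: remove the top row.** This step finds the dense $\omega$-bounded subspace. Let
$$Y=(\omega\times\kappa)\cup\{z_\alpha:\alpha<\kappa\}=Z\setminus\{x_n:n\in\omega\}.$$
It is dense, because $x_n=(n,\kappa)$ is in the closure of $\{n\}\times\kappa$. Let $E\subseteq Y$ be countable. The second coordinates of the points $(n,c)\in E$ and the indices of the points $z_\gamma\in E$ form a countable set of ordinals below $\kappa$. Since $\mathrm{cf}(\kappa)>\omega$, some $\alpha<\kappa$ bounds them all, so that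
$$E\subseteq K_\alpha:=(\omega\times[0,\alpha])\cup\{z_\gamma:\gamma\le\alpha\}=\hat S_\alpha\setminus\bigl(\omega\times(\alpha,\kappa]\bigr).$$
The set $\omega\times(\alpha,\kappa]$ is open, so $K_\alpha$ is a closed subset of the compact set $\hat S_\alpha$. Thus $K_\alpha$ is compact and contained in $Y$, and the closure of $E$ in $Y$ is a closed subset of $K_\alpha$. Hence $Y$ is $\omega$-bounded.

**Step 4: $Z$ is $r$-pseudocompact for every $r\in\omega^*$.** This step proves (a) of Theorem B.

Let $r\in\omega^*$ and let $(U_n)$ be nonempty open subsets of $Z$. By density choose $y_n\in U_n\cap Y$. The set $\{y_n:n\in\omega\}$ is contained in a compact subset of $Y$, so by Lemma 2 the sequence $(y_n)$ has an $r$-limit $y$. For every neighborhood $V$ of $y$,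
$$\{n:U_n\cap V\ne\emptyset\}\supseteq\{n:y_n\in V\}\in r.$$
So $y$ is as required in Definition 3.

This is where the attempt of Section 3 breaks in our space. Whatever open sets $U_n\ni x_n$ one chooses, they contain points of $Y$, and $(U_n)$ has the limit behavior of a sequence in $Y$, even if $(x_n)$ has no $p$-limit.

## 6. The tower of empty sets: the Tychonoff plank

It remains to make $Z$ normal while keeping $(x_n)$ without a $p$-limit. The simplest tower already handles the second requirement and shows what the first one costs.

Let $T_\alpha=\emptyset$ for all $\alpha<\kappa$. Then
$$N(\alpha;\beta,F)=\bigl((\omega\setminus F)\times(\beta,\alpha]\bigr)\cup\{z_\gamma:\beta<\gamma\le\alpha\}.$$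
So, writing $z_\gamma=(\omega,\gamma)$, the space $Z$ is the plank $\bigl((\omega+1)\times(\kappa+1)\bigr)\setminus\{(\omega,\kappa)\}$ with the product topology. By Step 4 it is $r$-pseudocompact for every $r$. By (2) no $\hat S_\alpha$ contains any $x_n$, and no column contains more than one. Hence $\{x_n:n\in\omega\}$ is an infinite closed discrete set, and $(x_n)$ has no $r$-limit for any $r\in\omega^*$.

This is too much: by Lemma 3 the plank is not normal. Directly, $H_0=\{x_n:n\in\omega\}$ and $H_1=\{z_\alpha:\alpha<\kappa\}$ are disjoint closed sets. Suppose that $U_0\supseteq H_0$ and $U_1\supseteq H_1$ are open. For each $n$ choose $\beta_n<\kappa$ with $\{n\}\times(\beta_n,\kappa]\subseteq U_0$, and let $\beta=\sup_n\beta_n<\kappa$. By Lemma 1, $U_1$ contains some $N(\beta+1;\beta',F)$ with $\beta'\le\beta$, and hence $(n,\beta+1)$ for every $n\notin F$. But $(n,\beta+1)\in U_0$ as well. So $U_0\cap U_1\neq\emptyset$.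

The failure tells us what to require. Every infinite subset of the top row must accumulate at some $z_\gamma$. By (2) and the compactness of $\hat S_\alpha$, this is achieved for $\{x_n:n\in A\}$ as soon as $A\cap T_\alpha$ is infinite for some $\alpha$, and that is condition (T2). On the other side, (2) shows that the points $z_\alpha$ are not $p$-limits of $(x_n)$ as long as no $T_\alpha$ belongs to $p$. So we want a tower that reaches every infinite set, none of whose members belongs to $p$. The next section checks that these two demands are compatible.

## 7. Maximal towers exist in ZFC, and some $p$ avoids them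

**Step 5: a maximal tower.** This step makes sure that the construction is not vacuous. We build the complements $B_\alpha=\omega\setminus T_\alpha$, continuing as long as possible.

Choose infinite sets $B_\alpha\subseteq\omega$ recursively. At stage $\delta$, if some infinite $B$ satisfies $B\subseteq^*B_\alpha$ for all $\alpha<\delta$, pick $B'\subseteq B$ with $B'$ and $B\setminus B'$ infinite and put $B_\delta=B'$. Otherwise stop. For $\alpha<\delta$ we have $B_\delta\subseteq^*B_\alpha$. Also, almost all of the infinite set $B\setminus B_\delta$ lies in $B_\alpha$, so $B_\alpha\setminus B_\delta$ is infinite. Thus the $B_\alpha$ are distinct, and the recursion stops at some $\delta<(2^\omega)^+$.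

We determine what $\delta$ can be.

- $\delta>0$, since $B=\omega$ works at stage $0$.
- $\delta$ is not a successor $\gamma+1$, since then $B=B_\gamma$ would allow us to continue.
- $\mathrm{cf}(\delta)\ne\omega$. Suppose $\alpha_0<\alpha_1<\cdots$ is cofinal in $\delta$. Each $B_{\alpha_0}\cap\dots\cap B_{\alpha_n}$ almost contains $B_{\alpha_n}$, so it is infinite, and we can choose distinct $k_n$ in these sets. Let $B=\{k_n:n\in\omega\}$. Since $k_m\in B_{\alpha_n}$ for $m\ge n$, we have $B\subseteq^*B_{\alpha_n}$ for all $n$. Given $\alpha<\delta$, choose $n$ with $\alpha<\alpha_n$; then $B\subseteq^*B_{\alpha_n}\subseteq^*B_\alpha$. So the recursion would not have stopped at $\delta$.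

Hence $\kappa=\mathrm{cf}(\delta)$ is a regular uncountable cardinal. Pass to a cofinal subsequence, re-indexed as $(B_\alpha)_{\alpha<\kappa}$, and let $T_\alpha=\omega\setminus B_\alpha$. Then (T1) holds: $T_\beta\setminus T_\alpha=B_\alpha\setminus B_\beta$ is finite for $\beta<\alpha$, and $\omega\setminus T_\alpha=B_\alpha$ is infinite. For (T2), suppose $A$ is infinite and $A\cap T_\alpha$ is finite for all $\alpha<\kappa$. Then $A$ is almost contained in every set of the subsequence, hence, by cofinality, in every set of the original sequence. This contradicts the stopping of the recursion at $\delta$.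

**Step 6: an ultrafilter avoiding a given maximal tower.** This step provides the $p$ of Theorem A.

Let $\mathcal T$ be a maximal tower. A finite intersection of sets $\omega\setminus T_\alpha$ is, modulo a finite set, the set $\omega\setminus T_\alpha$ with the largest index involved, so it is infinite. Therefore the sets $\omega\setminus T_\alpha$ together with the cofinite sets have the finite intersection property, and they extend to an ultrafilter $p$. It is free because it contains the cofinite sets, and it avoids $\mathcal T$ because it contains every $\omega\setminus T_\alpha$.

## 8. Normality from (T2)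

From now on $\mathcal T$ is a maximal tower and $Z=Z(\mathcal T)$.

**Step 7: a closed set is compact or contains a club of points $z_\alpha$.** This step reduces normality to the intersection of closed unbounded sets.

**Lemma 4.** If $H\subseteq Z$ is closed, then either $H$ is compact or $I=\{\alpha<\kappa:z_\alpha\in H\}$ is closed and unbounded in $\kappa$.

**Proof.** $I$ is closed in $\kappa$, because $z_\alpha\mapsto\alpha$ is a homeomorphism of $\{z_\alpha:\alpha<\kappa\}$ onto $\kappa$. Suppose $I$ is bounded, say $I\subseteq[0,\alpha]$ with $\alpha<\kappa$. Then $H'=H\setminus\hat S_\alpha$ is closed in $Z$, since $\hat S_\alpha$ is open, and $H'\subseteq\omega\times C$. We claim that $H'$ meets only finitely many columns.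

If not, there are an infinite $A\subseteq\omega$ and points $(n,c_n)\in H'$ for $n\in A$. We find $\beta<\kappa$ and an infinite $A'\subseteq A$ with $(n,c_n)\in\hat S_\beta$ for all $n\in A'$.

- If $A'=\{n\in A:c_n<\kappa\}$ is infinite, let $\beta=\sup_{n\in A'}c_n$. Then $\beta<\kappa$ because $A'$ is countable and $\kappa$ is regular uncountable. We have $(n,c_n)\in\omega\times[0,\beta]\subseteq\hat S_\beta$ for $n\in A'$.
- Otherwise $\{n\in A:c_n=\kappa\}$ is infinite. By (T2) there is $\beta<\kappa$ such that $A'=\{n\in A:c_n=\kappa\}\cap T_\beta$ is infinite. We have $(n,c_n)\in T_\beta\times C\subseteq\hat S_\beta$ for $n\in A'$.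

In both cases the infinite set $\{(n,c_n):n\in A'\}$ has an accumulation point in the compact set $\hat S_\beta$. The accumulation point is not in $\omega\times C$, because each open set $\{n\}\times C$ contains at most one point of the set. So it is some $z_\gamma$, and $z_\gamma\in H'$ because $H'$ is closed. This contradicts $H'\subseteq\omega\times C$.

So $H'\subseteq F\times C$ for some finite $F\subseteq\omega$, and $H$ is a closed subset of the compact set $\hat S_\alpha\cup(F\times C)$. Hence $H$ is compact. $\square$

The second case is the only place in the proof of normality where (T2) is used. For the plank of Section 6 it is the case that fails.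

**Step 8: $Z$ is normal.** Let $H_0,H_1$ be disjoint closed subsets of $Z$. If neither were compact, Lemma 4 would give two closed unbounded sets $I_0,I_1\subseteq\kappa$. Such sets intersect: choose $\alpha_0<\alpha_1<\alpha_2<\cdots$ with $\alpha_{2k}\in I_0$ and $\alpha_{2k+1}\in I_1$; then $\sup_k\alpha_k<\kappa$ lies in both. For $\alpha\in I_0\cap I_1$ we would have $z_\alpha\in H_0\cap H_1$, a contradiction. So one of $H_0,H_1$ is compact. In a regular space, a compact set and a closed set disjoint from it have disjoint neighborhoods. Hence $Z$ is normal.

## 9. The top row has no $p$-limit when $p$ avoids $\mathcal T$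

**Step 9: the sequence $(x_n)$.** This step shows that $p$-compactness fails for the ultrafilter of Step 6.

Let $p\in\omega^*$ avoid $\mathcal T$, and let $x_n=(n,\kappa)$. Then no point of $Z$ is a $p$-limit of $(x_n)$:

- for $(m,c)\in\omega\times C$, the open neighborhood $\{m\}\times C$ gives $\{n:x_n\in\{m\}\times C\}=\{m\}\notin p$;
- for $z_\alpha$, the open neighborhood $\hat S_\alpha$ gives $\{n:x_n\in\hat S_\alpha\}=T_\alpha\notin p$, by (2).

**Proof of Theorem A.** Take a maximal tower $\mathcal T$ (Step 5) and $p\in\omega^*$ avoiding it (Step 6). The space $Z=Z(\mathcal T)$ is normal (Step 8), $p$-pseudocompact (Step 4), and not $p$-compact (Step 9). All of this was done in ZFC. Hence in no model of ZFC is it true that for every $p\in\omega^*$ every normal $p$-pseudocompact space is $p$-compact. $\blacksquare$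

## 10. The ultrafilters $r$ for which $Z(\mathcal T)$ is not $r$-compact

We prove Theorem B. Let $\mathcal T$ be a maximal tower. That $Z=Z(\mathcal T)$ is locally compact and zero-dimensional is Steps 1 and 2. The dense $\omega$-bounded subspace is Step 3, (a) is Step 4, and normality is Step 8. What remains is (b) and the final sentence.

**Step 10: if $f(r)$ is free and avoids $\mathcal T$, then $Z$ is not $r$-compact.** This is the "if" half of (b). Consider the sequence $(x_{f(n)})_{n\in\omega}$, that is, $(f(n),\kappa)_{n\in\omega}$. For every $U\subseteq Z$,
$$\{n:x_{f(n)}\in U\}=f^{-1}\bigl(\{m:x_m\in U\}\bigr), \tag{3}$$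
and this belongs to $r$ if and only if $\{m:x_m\in U\}\in f(r)$. So an $r$-limit of $(x_{f(n)})_n$ is exactly an $f(r)$-limit of $(x_m)_m$. By Step 9, applied to $f(r)$, there is none.

**Step 11: if $Z$ is not $r$-compact, then such an $f$ exists.** This is the "only if" half of (b). Let $(y_n)$ be a sequence without an $r$-limit in $Z$.

If $\{n:y_n\in Y\}\in r$, then the countable set of these $y_n$ lies in a compact subset of $Y$ by Step 3, and Lemma 2 gives an $r$-limit, a contradiction. So $D=\{n:y_n\in\omega\times\{\kappa\}\}\in r$. Define $f(n)$ for $n\in D$ by $y_n=(f(n),\kappa)$, and put $f(n)=0$ for $n\notin D$.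

Suppose $f(r)$ were principal at $m$. Then $\{n\in D:f(n)=m\}\in r$, so $y_n=(m,\kappa)$ for all $n$ in a member of $r$, and $(m,\kappa)$ would be an $r$-limit. So $f(r)$ is free. Suppose $T_\alpha\in f(r)$ for some $\alpha<\kappa$. Then $f^{-1}(T_\alpha)\cap D\in r$, and for $n$ in this set $y_n=(f(n),\kappa)\in T_\alpha\times C\subseteq\hat S_\alpha$. Since $\hat S_\alpha$ is compact, Lemma 2 would give an $r$-limit. So $f(r)$ avoids $\mathcal T$. This proves (b).

**Step 12: $2^{\mathfrak c}$ bad ultrafilters in every nonempty clopen set.** This step proves the final sentence of Theorem B. Recall that the clopen subsets of $\omega^*$ are the sets $\{p\in\omega^*:A\in p\}$ with $A\subseteq\omega$, and such a set is nonempty if and only if $A$ is infinite. Fix an infinite $A\subseteq\omega$, a maximal tower $\mathcal T$, and $q\in\omega^*$ avoiding $\mathcal T$ (Steps 5 and 6).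

Identify $A$ with $\omega\times\omega$ by a bijection. Let $f:\omega\to\omega$ be the first projection on $A$ and $0$ off $A$. For $E\subseteq\omega$ write $E_n=\{m:(n,m)\in E\cap A\}$, and for $u\in\omega^*$ let
$$p_u=\bigl\{E\subseteq\omega:\{n:E_n\in u\}\in q\bigr\}.$$
We check what is needed.

- $p_u$ is an ultrafilter. It is closed under supersets and does not contain $\emptyset$. Since $(E\cap E')_n=E_n\cap E'_n$, we have $\{n:(E\cap E')_n\in u\}=\{n:E_n\in u\}\cap\{n:E'_n\in u\}$, so $p_u$ is closed under intersections. Since $(\omega\setminus E)_n=\omega\setminus E_n$, the set $\{n:(\omega\setminus E)_n\in u\}$ is the complement of $\{n:E_n\in u\}$, so exactly one of $E$, $\omega\setminus E$ belongs to $p_u$.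
- $A\in p_u$, because $A_n=\omega\in u$ for all $n$.
- $f(p_u)=q$. For $E\subseteq\omega$ we have $f^{-1}(E)\cap A=E\times\omega$, whose section at $n$ is $\omega$ if $n\in E$ and $\emptyset$ otherwise. So $f^{-1}(E)\in p_u$ if and only if $E\in q$.
- $p_u$ is free, because if it were principal at $k$, then $q=f(p_u)$ would be principal at $f(k)$.
- If $u\ne u'$, then $p_u\neq p_{u'}$. Take $D\in u\setminus u'$. All sections of $\omega\times D\subseteq A$ equal $D$, so $\omega\times D\in p_u\setminus p_{u'}$.

Since $f(p_u)=q$ is free and avoids $\mathcal T$, by (b) the space $Z(\mathcal T)$ is not $p_u$-compact. By (a) it is $p_u$-pseudocompact, and it is normal. So the implication fails for every $p_u$ with $u\in\omega^*$. These are distinct members of $\{p\in\omega^*:A\in p\}$, and $|\omega^*|=2^{\mathfrak c}$ by Pospíšil's theorem. So there are exactly $2^{\mathfrak c}$ ultrafilters in this clopen set for which the implication fails. $\blacksquare$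

## 11. Failure for every $p$ in Miller's model

To get failure for a given $p$ from (b), we need a maximal tower avoided by some $f(p)$. In Miller's model one obtains such a tower for every $p$ from a single ultrafilter generated by a $\subseteq^*$-decreasing $\omega_1$-sequence.

Recall that a *P-point* is a free ultrafilter such that every countable family of its members has a member of the ultrafilter almost contained in all of them. Let $M$ be Miller's model, that is, the extension of a model of CH by the countable support iteration of length $\omega_2$ of rational perfect set forcing. We use the following published facts as quoted. In $M$: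

- every P-point of the ground model generates an ultrafilter, and $\omega_1$ is preserved;
- near coherence of filters (NCF) holds: for any $p,q\in\omega^*$ there is a finite-to-one $f:\omega\to\omega$ with $f(p)=f(q)$.

The references are A. Miller, *Rational perfect set forcing*, Contemp. Math. 31 (1984); A. Blass and S. Shelah, *Near coherence of filters III: a simplified construction of models*, Notre Dame J. Formal Logic 30 (1989); see also the section on the Miller model in A. Blass, *Combinatorial cardinal characteristics of the continuum*, Handbook of Set Theory.

**Step 13: a decreasing base of length $\omega_1$.** This step produces one ultrafilter $q\in M$ with a $\subseteq^*$-decreasing base.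

In the ground model, CH gives a P-point (W. Rudin). Enumerate it as $\{E_\alpha:\alpha<\omega_1\}$, which is possible under CH. Recursively choose members $B_\alpha$ of it with
$$B_\alpha\subseteq^*E_\beta\ \text{ and }\ B_\alpha\subseteq^*B_\beta\quad(\beta<\alpha),\qquad B_\alpha\subseteq E_\alpha.$$
At stage $\alpha$ there are only countably many sets $E_\beta,B_\beta$ with $\beta<\alpha$. The P-point property gives a member almost contained in all of them, and we intersect it with $E_\alpha$. So $(B_\alpha)_{\alpha<\omega_1}$ is $\subseteq^*$-decreasing, and each member $E_\alpha$ of the P-point contains $B_\alpha$. In $M$ the P-point generates an ultrafilter $q$, so every member of $q$ contains some $B_\alpha$. The ultrafilter $q$ is free because the P-point contains the cofinite sets. Since $\omega_1$ is preserved, the sequence still has length $\omega_1$ in $M$.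

**Step 14: for each $p$, a maximal tower avoided by a finite-to-one image of $p$.** This step supplies the hypothesis of (b) of Theorem B. Work in $M$. Let $p\in\omega^*$ be arbitrary, let $f$ be finite-to-one with $f(p)=f(q)$, and call this ultrafilter $s$.

The ultrafilter $s$ is free, since $f^{-1}(\{m\})$ is finite and so not in $p$. It is generated by the sets $f[B_\alpha]$. First, $f[B_\alpha]\in s$, because $f^{-1}(f[B_\alpha])\supseteq B_\alpha$. Second, if $E\in s$, then $f^{-1}(E)\in q$ contains some $B_\alpha$, so $f[B_\alpha]\subseteq E$. The sets $f[B_\alpha]$ are $\subseteq^*$-decreasing, because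
$$f[B_\alpha]\setminus f[B_\beta]\subseteq f[B_\alpha\setminus B_\beta],$$
which is finite for $\beta<\alpha$. They are infinite, because $s$ is free.

No infinite $A$ satisfies $A\subseteq^*f[B_\alpha]$ for all $\alpha<\omega_1$. Such an $A$ would satisfy $A\subseteq^*E$ for all $E\in s$. Split $A=A_0\sqcup A_1$ into infinite sets. Either $A_0\in s$ or $\omega\setminus A_0\in s$. But $A\setminus A_0=A_1$ and $A\setminus(\omega\setminus A_0)=A_0$ are both infinite, so $A$ is almost contained in neither.

Put $T_\alpha=\omega\setminus f[B_\alpha]$ for $\alpha<\omega_1$. We have just verified (T1) and (T2) with $\kappa=\omega_1$, so $\mathcal T=(T_\alpha)_{\alpha<\omega_1}$ is a maximal tower. Since $f[B_\alpha]\in s$ for every $\alpha$, the free ultrafilter $f(p)=s$ avoids $\mathcal T$.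

**Proof of Theorem C.** In $M$, let $p\in\omega^*$ be arbitrary and take $f$ and $\mathcal T$ from Step 14. By Theorem B, $Z(\mathcal T)$ is normal and $p$-pseudocompact, and by (b) it is not $p$-compact. So in $M$ the implication "normal $p$-pseudocompact $\Rightarrow$ $p$-compact" fails for every $p\in\omega^*$. $\blacksquare$
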